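# A bump with a corrector, and an indefinite Sturm–Liouville operator with empty resolvent set

## 1. A bump function with a corrector

Let $w$ and $q$ be bounded real-valued functions on $\mathbb R$ with $q\ge 0$, let $I=[a,a+l]$ be a compact interval, and let $\lambda\in\mathbb C$ be any complex number. We measure how well $w$ averages out on $I$, and how small $q$ is there, by

$$\varepsilon:=\sup_{K\subset I\ \text{interval}}\Big|\int_K w\Big|+\int_I q. \tag{1}$$

Fix once and for all a function $0\le\varphi\in C_c^\infty(0,1)$, $\varphi\not\equiv0$. Put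

$$g(x)=\varphi\Big(\frac{x-a}{l}\Big),\qquad V(x)=\int_a^x(\lambda w-q),\qquad c=\frac{\int_I Vg}{\int_I g},\qquad h(x)=-\int_a^x (V-c)g, \tag{2}$$

for $x\in I$, and extend $g$ and $h$ by $0$ outside $I$. The function $g$ is a wide bump, and $h$ is its *corrector*. The object on which everything below turns is $f=g+h$.

**Lemma 1.** The function $f=g+h$ has compact support in $I$, $f$ and $f'$ are Lipschitz, and

$$-f''+qf-\lambda wf=-g''+(V-c)g'+(q-\lambda w)h \quad\text{a.e. on }\mathbb R. \tag{3}$$

Moreover, on $I$,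

$$|V|\le(1+|\lambda|)\varepsilon,\qquad |c|\le(1+|\lambda|)\varepsilon,\qquad |h|\le2(1+|\lambda|)\,\varepsilon\,l\,\|\varphi\|_{L^1}. \tag{4}$$

*Proof.* **Support.** The bump $g$ vanishes near both ends of $I$. Hence $h=0$ near $a$, and near $a+l$ the function $h$ is constant with value $-\int_I(V-c)g=-\int_IVg+c\int_Ig=0$. This is what the constant $c$ is chosen for. So $h$ vanishes near both ends, and its extension by $0$ is consistent.

**Regularity and the identity.** We have $f'=g'-(V-c)g$. Since $w$ and $q$ are bounded, $V$ is Lipschitz, so $f'$ is Lipschitz with compact support. Differentiating, $f''=g''-(\lambda w-q)g-(V-c)g'$ a.e. Therefore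

$$-f''+(q-\lambda w)f=-g''+(\lambda w-q)g+(V-c)g'+(q-\lambda w)g+(q-\lambda w)h ,$$

and the two terms containing $g$ without derivative cancel. This is (3).

**Bounds.** For $x\in I$, (1) and $q\ge0$ give $|V(x)|\le|\lambda|\,|\int_a^xw|+\int_Iq\le(1+|\lambda|)\varepsilon$. As $g\ge0$, $c$ is a weighted average of $V$ and obeys the same bound. Finally $|h|\le\sup_I|V-c|\int_I g\le 2(1+|\lambda|)\varepsilon\cdot l\|\varphi\|_{L^1}$. $\square$

Here is a concrete case. Let $q=0$ and let $w=\pm1$ alternate on consecutive intervals of length $\delta$. Then $\int_a^xw$ is a zigzag function whose values differ by at most $\delta$, so $\varepsilon\le\delta$. Taking $l=\delta^{-1/2}$, the three terms on the right of (3) are, up to constants, of size at most $l^{-2}=\delta$, $\varepsilon l^{-1}\le\delta^{3/2}$ and $\varepsilon l\le\delta^{1/2}$, while $g$ has size $1$. All three are small as $\delta\to0$.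

What is this good for? If $l$ is large and $\varepsilon l$ is small, then $f$ nearly solves $-f''+qf=\lambda wf$, **whatever the complex number $\lambda$ is**. If in addition $|w|$ is bounded away from $0$, we may divide by $w$ without losing smallness, and $\lambda$ becomes an approximate eigenvalue of $\frac1w(-f''+qf)$. One sequence of windows $I_n$ would then put all of $\mathbb C$ into the spectrum. This answers a question about indefinite Sturm–Liouville operators.

## 2. Indefinite Sturm–Liouville operators and their resolvent sets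

Let $w$, $q$, $1/p$ be real-valued and locally integrable on $\mathbb R$, with $p>0$ and $w\ne0$ a.e. The weight $w$ may change sign. Consider

$$\ell f=\frac1w\big((-pf')'+qf\big),\qquad \tau f=\frac1{|w|}\big((-pf')'+qf\big).$$

**Spaces.** $L^2_{|w|}(\mathbb R)$ is the Hilbert space of functions with $\int|f|^2|w|<\infty$. Its inner product and norm are denoted $(\cdot,\cdot)$ and $\|\cdot\|$. We write $\|\cdot\|_2$ for the norm of $L^2(\mathbb R)=L^2(\mathbb R,\mathrm dx)$. The *Krein space* $L^2_w(\mathbb R)$ is the same vector space with the indefinite form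

$$[f,g]=\int_{\mathbb R}f\,\overline g\,w\,\mathrm dx=(Jf,g),\qquad J:=\text{multiplication by }\operatorname{sgn}w .$$

The operator $J$ is selfadjoint and unitary in $L^2_{|w|}(\mathbb R)$, and $J^2=I$. For example, if $w(x)=\operatorname{sgn}x$, then $[f,f]=\int_0^\infty|f|^2-\int_{-\infty}^0|f|^2$, which is $0$ for every even $f$: nonzero vectors can be neutral.

**Limit point case.** The expression $\tau$ is in the limit point case at $+\infty$ if, for some (equivalently, every) $z\in\mathbb C$, not all solutions of $\tau f=zf$ lie in $L^2_{|w|}$ near $+\infty$; similarly at $-\infty$. We assume: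

(*) $\tau$ is in the limit point case at $\pm\infty$.

Two examples with $p=1$, $q=0$, $z=0$, where the solutions are spanned by $1$ and $x$: for $w=1$ the constant $1$ is not in $L^2$ near $\pm\infty$, so (*) holds. For $w=(1+x^2)^{-2}$ both $\int(1+x^2)^{-2}$ and $\int x^2(1+x^2)^{-2}$ are finite, so (*) fails.

**Operators.** Let

$$\mathcal D_{\max}=\{f\in L^2_{|w|}(\mathbb R): f,\ pf'\text{ (locally) absolutely continuous, }\tau f\in L^2_{|w|}(\mathbb R)\},$$

and on $\mathcal D_{\max}$ put $Af=\ell f$, $Bf=\tau f$. It is known that under (*) $B$ is selfadjoint in the Hilbert space $L^2_{|w|}(\mathbb R)$ and $A$ is selfadjoint in the Krein space $L^2_w(\mathbb R)$. The two are linked by $A=JB$, so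

$$A-\lambda=J(B-\lambda J),\qquad \|(A-\lambda)f\|=\|(B-\lambda J)f\|,\qquad (A-\lambda)f=\tfrac1w\big(-(pf')'+qf-\lambda wf\big). \tag{5}$$

**Resolvent set.** $\lambda\in\rho(A)$ means that $A-\lambda:\mathcal D_{\max}\to L^2_{|w|}(\mathbb R)$ is bijective with bounded inverse; $\sigma(A)=\mathbb C\setminus\rho(A)$. We shall use

$$\lambda\in\sigma(A)\quad\text{whenever there are }0\ne f_n\in\mathcal D_{\max}\text{ with }\|(A-\lambda)f_n\|/\|f_n\|\to0 . \tag{6}$$

A selfadjoint operator in a Hilbert space has every nonreal number in its resolvent set. Is $\rho(A)$ at least never empty? This is stated as an open question in "Abstracts of IWOTA 2008", https://www.math.wm.edu/~vladi/IWOTA/ABS.pdf, where the hypotheses are exactly those above and where it is noted that $\rho(A)\ne\emptyset$ is known for $p\equiv1$, $w(x)=\operatorname{sgn}x$. The answer is no.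

**Theorem 1.** Let $p\equiv1$, $q\equiv0$, $w(x)=\operatorname{sgn}(\sin x^2)$. Then all hypotheses, including (*), hold, and $\sigma(A)=\mathbb C$, i.e. $\rho(A)=\emptyset$.

Three further results say how the phenomenon is delimited: for a class of bounded coefficients one can read off exactly when it occurs (Theorem 2), for weights that average out everywhere near infinity the point $0$ of $\sigma(B)$ decides (Theorem 3), and a gap condition on $B$ excludes it for general $p,q,w$ (Theorem 4).

## 3. Definite weights, the sign function, and plain bumps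

**Definite weight.** If $w>0$, then $A=B$; if $w<0$, then $A=-B$. In both cases $\sigma(A)\subset\mathbb R$.

**One sign change.** Let $p=1$, $q=0$, $w=\operatorname{sgn}x$, $\lambda\in\mathbb C^+:=\{\operatorname{Im}\lambda>0\}$, and let $s=\sqrt\lambda$ be the root in the open first quadrant. The equation $-f''=\lambda wf$ has a solution $\psi_+$ equal to $e^{isx}$ for $x\ge0$ (decaying at $+\infty$) and a solution $\psi_-$ equal to $e^{sx}$ for $x\le0$ (decaying at $-\infty$). At $x=0$ their Wronskian is $\omega:=\psi_+\psi_-'-\psi_+'\psi_-=s-is\neq0$. So they form a fundamental system, and $-f''-\lambda wf=k$ is solved by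

$$f(x)=\frac1\omega\Big(\psi_+(x)\int_{-\infty}^x\psi_-k+\psi_-(x)\int_x^\infty\psi_+k\Big).$$

On $x<0$, $\psi_+$ is a combination of $e^{\pm sx}$, hence $O(e^{\operatorname{Re}s|x|})$; on $x>0$, $\psi_-=O(e^{\operatorname{Im}s\,x})$. Checking the three positions of $0$ relative to $x$ and $y$ shows that the kernel is bounded by $Ce^{-\delta|x-y|}$ with $\delta=\min(\operatorname{Re}s,\operatorname{Im}s)$. Such a kernel defines a bounded operator in $L^2$. There is no eigenfunction, because an $L^2$ solution near $\pm\infty$ must be a multiple of $\psi_\pm$, and $\psi_+,\psi_-$ are independent. So $\mathbb C^+\subset\rho(A)$.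

**A lower bound that does not come.** To prove $\lambda\in\rho(A)$ for nonreal $\lambda$ in general, one would imitate the Hilbert space proof, where $|\operatorname{Im}((B-\lambda)f,f)|=|\operatorname{Im}\lambda|\,\|f\|^2$. By (5) the operator to bound below is $B-\lambda J$, and

$$\operatorname{Im}\big((B-\lambda J)f,f\big)=-\operatorname{Im}\lambda\,[f,f].$$

The form $[f,f]$ may vanish for $f\neq0$, and then this says nothing. It does say where trouble must come from: functions with $[f,f]$ small. A weight that oscillates quickly makes $[f,f]$ small for every slowly varying $f$.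

**A plain bump is not enough.** So let $p=1$, $q=0$, let $w=\pm1$ oscillate rapidly, and try a wide bump $g$ as in (2) as an approximate eigenfunction. Then $-g''-\lambda wg$ has norm at least $|\lambda|\|g\|_2-l^{-2}l^{1/2}\|\varphi''\|_2$, because $|\lambda wg|=|\lambda||g|$ pointwise. For $\lambda\ne0$ the quotient in (6) stays near $|\lambda|$ or above, however fast $w$ oscillates: $\lambda wg$ is small when integrated against slow functions, but it is not small in norm. The term has to be removed. One looks for $h$ with $-h''\approx\lambda wg$ and $h$ small. Integrating once gives $h'=-Vg$ up to the error $Vg'$, and here rapid oscillation pays off, because $V$ is small. Subtracting the constant $c$ lets the second integration end in a function of compact support. This is the corrector in (2).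

## 4. Bounded coefficients: the domain is $H^2$ and the limit point case is automatic

Throughout Sections 4 to 8 and in Section 10 we take $p=1$ and $q,w,1/w\in L^\infty(\mathbb R)$, and put

$$W=\|w\|_\infty,\qquad w_0=\operatorname{ess\,inf}|w|>0,\qquad Q=\|q\|_\infty .$$

Then $w_0\|f\|_2^2\le\|f\|^2\le W\|f\|_2^2$, so $L^2_{|w|}(\mathbb R)=L^2(\mathbb R)$ with equivalent norms.

**Lemma 2.** Under these assumptions (*) holds, $\mathcal D_{\max}=H^2(\mathbb R)$, and $\|f\|_{H^2}\le C(\|f\|+\|Bf\|)$ for $f\in\mathcal D_{\max}$. In particular $B$ is selfadjoint on $H^2(\mathbb R)$.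

*Proof.* **Step 1: control $f'$ by $f$ and $f''$.** Let $f,f'$ be absolutely continuous on $[k,k+1]$ with $f''\in L^2(k,k+1)$, and let $x\in[k,k+1]$. For $s\in[k,k+\frac13]$ and $t\in[k+\frac23,k+1]$,

$$(t-s)f'(x)=f(t)-f(s)-\int_s^t\big(f'(y)-f'(x)\big)\,\mathrm dy,\qquad |f'(y)-f'(x)|\le\int_k^{k+1}|f''|\le\|f''\|_{L^2(k,k+1)} .$$

Hence $\frac13|f'(x)|\le|f(t)|+|f(s)|+\|f''\|_{L^2(k,k+1)}$. Averaging over $s$ and $t$, and using that the average of $|f|$ over an interval of length $\frac13$ in $[k,k+1]$ is at most $3\int_k^{k+1}|f|\le3\|f\|_{L^2(k,k+1)}$, we get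

$$|f'(x)|\le18\|f\|_{L^2(k,k+1)}+3\|f''\|_{L^2(k,k+1)},\qquad x\in[k,k+1]. \tag{7}$$

Square and sum over $k$: if $f,f''\in L^2$ on $\mathbb R$ or on a half-line, then $f'\in L^2$ with $\|f'\|_2\le C(\|f\|_2+\|f''\|_2)$. Moreover, (7) gives $f'\to0$ at infinity, and $\sup_{[k,k+1]}|f|\le\|f\|_{L^2(k,k+1)}+\|f'\|_{L^2(k,k+1)}$ gives $f\to0$ there.

**Step 2: the domain.** If $f\in\mathcal D_{\max}$, then $f\in L^2$ and $f''=qf-|w|\tau f\in L^2$, with $\|f''\|_2\le Q\|f\|_2+W^{1/2}\|Bf\|$. By Step 1, $f\in H^2(\mathbb R)$ with the stated estimate. Conversely, if $f\in H^2(\mathbb R)$, then $f,f'$ are locally absolutely continuous and $\tau f=(-f''+qf)/|w|\in L^2$.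

**Step 3: limit point case.** Suppose all solutions of $\tau f=zf$ were in $L^2$ near $+\infty$. For a fundamental system $u,v$ we would have $u''=(q-z|w|)u\in L^2$ near $+\infty$, and likewise for $v$. By Step 1, $u,u',v,v'\to0$, so the Wronskian $uv'-u'v$ tends to $0$. But it is a nonzero constant, a contradiction. The same argument works near $-\infty$. $\square$

## 5. Long windows on which the weight averages out

**Lemma 3.** Let $p=1$, $q\in L^\infty(\mathbb R)$, $q\ge0$, $w,1/w\in L^\infty(\mathbb R)$, and suppose there are compact intervals $I_n$ with $|I_n|\to\infty$ and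

$$\varepsilon_n:=\sup_{K\subset I_n\text{ interval}}\Big|\int_Kw\Big|+\int_{I_n}q\longrightarrow0. \tag{8}$$

Then $\sigma(A)=\mathbb C$.

*Proof.* **Step 1: shorten the windows so that $\varepsilon l\to0$.** The bound (4) on $h$ contains $\varepsilon l$, and (8) does not make $\varepsilon_n|I_n|$ small. But shrinking a window does not increase the quantity in (8). Since $w\ne0$ a.e., $\varepsilon_n>0$. Replace $I_n$ by a subinterval $[a_n,a_n+l_n]$ of length $l_n=\min(|I_n|,\varepsilon_n^{-1/2})$. The quantity (1) for it is at most $\varepsilon_n$, and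

$$l_n\to\infty,\qquad \varepsilon_nl_n\le\varepsilon_n^{1/2}\to0 .$$

**Step 2: estimate the terms of (3).** Fix $\lambda\in\mathbb C$, drop the index $n$, and let $f=g+h$ be the function of Lemma 1. It lies in $H^2(\mathbb R)=\mathcal D_{\max}$ by Lemma 2. By scaling and (4) (which only becomes weaker if $\varepsilon$ is replaced by the larger $\varepsilon_n$),

$$\|g\|_2=l^{1/2}\|\varphi\|_2,\qquad \|g''\|_2=l^{1/2}\,l^{-2}\|\varphi''\|_2,$$

$$\|(V-c)g'\|_2\le2(1+|\lambda|)\,\varepsilon\,l^{1/2}\,l^{-1}\|\varphi'\|_2,\qquad \|h\|_2\le2(1+|\lambda|)\,\varepsilon\,l\cdot l^{1/2}\|\varphi\|_{L^1}.$$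

**Step 3: pass to the weighted norms.** By (5), $\|(A-\lambda)f\|^2=\int|w|^{-1}|-f''+qf-\lambda wf|^2\le w_0^{-1}\|-f''+qf-\lambda wf\|_2^2$, and $\|f\|\ge w_0^{1/2}\|f\|_2$. This is where $1/w\in L^\infty$ enters. With (3) and a constant $C$ depending only on $\lambda,\varphi,Q,W,w_0$,

$$\frac{\|(A-\lambda)f\|}{\|f\|}\le\frac{w_0^{-1/2}\,\|-f''+qf-\lambda wf\|_2}{w_0^{1/2}\,(\|g\|_2-\|h\|_2)}\le\frac{C\,(l^{-2}+\varepsilon l^{-1}+\varepsilon l)}{\|\varphi\|_2-C\varepsilon l}\longrightarrow0 ,$$

where the common factor $l^{1/2}$ has canceled. By (6), $\lambda\in\sigma(A)$. As $\lambda\in\mathbb C$ was arbitrary, $\sigma(A)=\mathbb C$. $\square$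

The hypothesis $1/w\in L^\infty$ cannot be dropped. Take $p=1$, $q=0$, $w(x)=(1+x^2)^{-1}$ and $I_n=[n,n+\sqrt n]$. Then $\varepsilon_n=\int_{I_n}w\le n^{-3/2}$, so (8) holds and even $\varepsilon_n|I_n|\le n^{-1}\to0$. The solution $x$ of $\tau f=0$ satisfies $\int x^2(1+x^2)^{-1}=\infty$ near $\pm\infty$, so (*) holds. But $w>0$, hence $A=B$ is selfadjoint in a Hilbert space and $\sigma(A)\subset\mathbb R$. The weight is small on these windows because $w$ itself is small, not because it oscillates, and then the division by $w$ destroys the estimate.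

## 6. The weight $\operatorname{sgn}(\sin x^2)$

*Proof of Theorem 1.* Let $p=1$, $q=0$, $w=\operatorname{sgn}(\sin x^2)$, with value $1$ on the null set $\{\sin x^2=0\}$. Then $|w|=1$, the local assumptions are clear, and (*) holds by Lemma 2. (Directly: $\tau f=-f''$, and the solution $1$ of $\tau f=0$ is not in $L^2$ near $\pm\infty$.)

**Integrals of $w$ far out are small.** On $(0,\infty)$ the sign of $w$ alternates on the intervals $\big(\sqrt{k\pi},\sqrt{(k+1)\pi}\big)$, $k\ge0$, whose lengths

$$\frac{\pi}{\sqrt{(k+1)\pi}+\sqrt{k\pi}}\le\frac{\pi}{\sqrt{(k+1)\pi}}$$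

decrease in $k$. Let $x>0$. A sign interval that meets $[x,\infty)$ has right endpoint $\sqrt{(k+1)\pi}\ge x$, hence length at most $\pi/x$. Let $K\subset[x,\infty)$ be a bounded interval. Then $\int_Kw$ consists of at most two contributions from incompletely covered sign intervals, each of modulus at most $\pi/x$, and an alternating sum of decreasing lengths, whose modulus is at most its first term, hence at most $\pi/x$. So

$$\Big|\int_Kw\Big|\le\frac{3\pi}{x}\qquad\text{for every bounded interval }K\subset[x,\infty). \tag{9}$$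

**Conclusion.** With $I_n=[n,2n]$ we have $|I_n|=n\to\infty$ and $\varepsilon_n\le3\pi/n\to0$. Lemma 3 gives $\sigma(A)=\mathbb C$, that is, $\rho(A)=\emptyset$. $\blacksquare$

So the assertion that $\rho(A)$ is non-empty for all $p,q,w$ satisfying the hypotheses is false.

## 7. For nonnegative bounded potentials, nonreal spectrum forces such windows

**Theorem 2.** Let $p=1$, $0\le q\in L^\infty(\mathbb R)$, $w,1/w\in L^\infty(\mathbb R)$. Then (*) holds and the following are equivalent:

(i) $\rho(A)=\emptyset$;

(ii) $\sigma(A)\not\subset\mathbb R$;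

(iii) there are compact intervals $I_n$ with $|I_n|\to\infty$ and
$$\varepsilon_n=\sup_{K\subset I_n\text{ interval}}\Big|\int_Kw\Big|+\int_{I_n}q\longrightarrow0 .$$

So either $\sigma(A)=\mathbb C$ or $\sigma(A)\subset\mathbb R$.

Two quick readings with $q=0$. For $w=\operatorname{sgn}x$, half of any window $I$ lies on one side of its part containing at least half its length, so $\sup_K|\int_Kw|\ge|I|/2$; (iii) fails and $\sigma(A)\subset\mathbb R$. For $w=\operatorname{sgn}(\sin x)$, every window of length at least $2\pi$ contains some $[j\pi,(j+1)\pi]$, so $\sup_K|\int_Kw|\ge\pi$; again $\sigma(A)\subset\mathbb R$. Periodic oscillation with mean zero is not enough: it must become faster and faster along the windows, or cancel in an equivalent way.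

*Proof.* Lemma 2 gives (*), Lemma 3 gives (iii)⇒(i), and (i)⇒(ii) is trivial. It remains to show (ii)⇒(iii). The plan is to take an approximate eigenfunction, show that it has almost no energy, find a long window on which it is almost a nonzero constant, and read off $\int_Kw$ from the equation there.

**Step 1: get an approximate eigenfunction.** Let $\lambda\in\sigma(A)\setminus\mathbb R$. By (5), $B-\lambda J$ is not boundedly invertible. It is closed, and $(B-\lambda J)^*=B-\bar\lambda J$ since $\lambda J$ is bounded with adjoint $\bar\lambda J$. If both $B-\lambda J$ and $B-\bar\lambda J$ were bounded below, then $B-\lambda J$ would be injective with closed range, and its range would be dense because its orthogonal complement is $\ker(B-\bar\lambda J)=\{0\}$; so it would be boundedly invertible. Hence for some $\mu\in\{\lambda,\bar\lambda\}$ there are $f_n\in H^2(\mathbb R)$ with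

$$\|f_n\|=1,\qquad r_n:=(B-\mu J)f_n\to0 .$$

**Step 2: its energy tends to $0$.** Integration by parts in $H^2(\mathbb R)$ gives

$$(r_n,f_n)=\int_{\mathbb R}\big(|f_n'|^2+q|f_n|^2\big)-\mu[f_n,f_n]\to0 .$$

The integral and $[f_n,f_n]$ are real and $\operatorname{Im}\mu\ne0$. Taking imaginary parts, $[f_n,f_n]\to0$; then the integral tends to $0$ as well. Therefore

$$\eta_n:=\int_{\mathbb R}\big(|f_n'|^2+q|f_n|^2+|w||r_n|^2\big)\to0 .$$

Here $\eta_n>0$, since otherwise $f_n$ would be a constant in $L^2$, hence $0$. From now on $n$ is so large that $\eta_n\le1$. Put $L_n=\eta_n^{-1/8}\ge1$, so $L_n\to\infty$. We drop $n$; the letter $C$ denotes constants independent of $n$.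

**Step 3: find a window with little energy relative to its mass.** Partition $\mathbb R$ into closed intervals of length $L$ (overlapping at endpoints only). Some interval $I$ of the partition satisfies

$$\int_I\big(|f'|^2+q|f|^2+|w||r|^2\big)\le\eta\int_I|w||f|^2,\qquad\int_I|w||f|^2>0 .$$

Otherwise the strict inequality "$>$" would hold on every interval of positive mass, and there is at least one; on intervals of zero mass "$\ge$" is trivial. Summing, and using $\int_{\mathbb R}|w||f|^2=1$, we would get $\eta>\eta$.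

**Step 4: on this window $f$ is almost constant.** Multiply $f$ and $r$ by one common constant so that $\max_I|f|=1=f(x_0)$ for some $x_0\in I$; the equation and the inequality of Step 3 persist. Then $\int_I|w||f|^2\le WL$, so

$$\int_I\big(|f'|^2+q|f|^2+|w||r|^2\big)\le\eta WL, \tag{10}$$

$$|f-1|\le\int_I|f'|\le\sqrt L\,\sqrt{\eta WL}=L\sqrt{\eta W}\quad\text{on }I . \tag{11}$$

Since $L\sqrt\eta=\eta^{3/8}\to0$, we have $|f|\ge\frac12$ on $I$ for large $n$, and (10) gives

$$\int_Iq\le4\int_Iq|f|^2\le4\eta WL=4W\eta^{7/8}\to0 . \tag{12}$$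

**Step 5: $f'$ is uniformly small on the window.** We will need boundary values of $f'$, not just its $L^2$ norm. The equation reads $-f''+qf-\mu wf=|w|r$. With $|f|\le1$ on $I$ and (10),

$$\|f''\|_{L^2(I)}\le(Q+|\mu|W)\sqrt L+\sqrt W\,\sqrt{\eta WL}\le C\sqrt L .$$

There is $y\in I$ with $|f'(y)|^2\le L^{-1}\int_I|f'|^2\le\eta W$. Since $(|f'|^2)'=2\operatorname{Re}(f''\overline{f'})$, on all of $I$

$$|f'|^2\le\eta W+2\|f'\|_{L^2(I)}\|f''\|_{L^2(I)}\le\eta W+2\sqrt{\eta WL}\;C\sqrt L\le C\sqrt\eta\,L , \tag{13}$$

where we used $\eta\le\sqrt\eta$ and $L\ge1$ in the last step.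

**Step 6: read off $\int_Kw$.** For $K=[s,t]\subset I$ integrate the equation over $K$ and write $wf=w+w(f-1)$:

$$\mu\int_Kw=-\big(f'(t)-f'(s)\big)+\int_Kqf-\int_K|w|r-\mu\int_Kw(f-1).$$

The four terms are bounded as follows: by (13), $|f'(t)-f'(s)|\le C\eta^{1/4}L^{1/2}$; by (12), $|\int_Kqf|\le\int_Iq\le4\eta WL$; by Cauchy–Schwarz and (10), $\int_I|w||r|\le\sqrt{WL}\sqrt{\eta WL}=W\eta^{1/2}L$; by (11), $\int_I|w||f-1|\le WL\cdot L\sqrt{\eta W}$. Hence

$$|\mu|\Big|\int_Kw\Big|\le C\big(\eta^{1/4}L^{1/2}+\eta L+\eta^{1/2}L+\eta^{1/2}L^2\big)=C\big(\eta^{3/16}+\eta^{7/8}+\eta^{3/8}+\eta^{1/4}\big)\to0$$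

uniformly in $K\subset I$, because $L=\eta^{-1/8}$. As $\mu\ne0$, this together with (12) is (iii), with $|I_n|=L_n\to\infty$. $\blacksquare$

**Remark.** Condition (iii) is equivalent to the existence of $x_n\in\mathbb R$ with $w(\cdot+x_n)\to0$ and $q(\cdot+x_n)\to0$ weak-\* in $L^\infty$. Given (iii), take for $x_n$ the midpoints of $I_n$. For a fixed bounded interval $S$, eventually $S+x_n\subset I_n$, so $|\int_Sw(\cdot+x_n)|\le\varepsilon_n$ and $0\le\int_Sq(\cdot+x_n)\le\varepsilon_n$; step functions are dense in $L^1$ and the translates are bounded in $L^\infty$. Conversely, given $x_n$, the primitives $\int_0^xw(\cdot+x_n)$ are equi-Lipschitz and converge to $0$ pointwise, hence locally uniformly, and $\int_{-L}^Lq(\cdot+x_n)\to0$ for each $L$. So for each $L\in\mathbb N$ there is $n_L$ such that the primitives are at most $1/L$ in modulus on $[-L,L]$ and $\int_{-L}^Lq(\cdot+x_n)\le1/L$ for $n=n_L$. The intervals $[x_{n_L}-L,x_{n_L}+L]$ satisfy (iii), with $\varepsilon_L\le3/L$.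

## 8. Weights that average out everywhere near infinity

Now $q$ may change sign, but the oscillation of $w$ must win near $\pm\infty$ everywhere and not just along a sequence of windows.

**Theorem 3.** Let $p=1$, $q\in L^\infty(\mathbb R)$ real, $w,1/w\in L^\infty(\mathbb R)$, and

$$\alpha_k:=\sup_{K\subset[k,k+1]\text{ interval}}\Big|\int_Kw\Big|\to0\quad\text{as }|k|\to\infty,\ k\in\mathbb Z .$$

Then (*) holds, and: (a) if $0\in\sigma_{ess}(B)$, then $\sigma(A)=\mathbb C$; (b) if $0\in\rho(B)$, then $\sigma(A)$ is discrete, i.e. it consists of isolated eigenvalues of finite algebraic multiplicity without finite accumulation point.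

*Proof.* By Lemma 2, (*) holds and $\mathcal D_{\max}=H^2(\mathbb R)$. Let $R=(B-i)^{-1}$, so $R^*=(B+i)^{-1}$. For $u=Rf$ we have $Bu=f+iu$ and $\|u\|\le\|f\|$, so Lemma 2 gives $\|u\|_{H^2}\le C\|f\|$; the same holds for $R^*$.

**Step 1: $RJR$ is compact.** This expresses that $J$, placed between two smoothing operators, is negligible near infinity. It suffices to show that $f_n\rightharpoonup0$ implies $\|RJRf_n\|\to0$. Put $u_n=Rf_n$. Then $u_n\rightharpoonup0$ in $H^2(\mathbb R)$, in particular $(u_n)$ is bounded in $H^2$, and by Rellich's theorem $u_n\to0$ in $L^2(-K,K)$ for every $K$. Since $|w|\operatorname{sgn}w=w$,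

$$\|RJRf_n\|=\sup_{\|g\|\le1}|(Ju_n,R^*g)|=\sup_{\|g\|\le1}\Big|\int_{\mathbb R}w\,u_n\overline v\Big|,\qquad v=R^*g,\quad\|v\|_{H^1}\le C .$$

Let $K\in\mathbb N$. The part of the integral over $[-K,K]$ is at most $W\|u_n\|_{L^2(-K,K)}\,C$, which tends to $0$ uniformly in $g$.

On $[k,k+1]\not\subset[-K,K]$, i.e. $k\ge K$ or $k\le-K-1$, put $\phi=u_n\overline v$ and $V_k(x)=\int_k^xw$. Then $|V_k|\le\alpha_k$ and $V_k(k)=0$. Integrating by parts,

$$\Big|\int_k^{k+1}w\phi\Big|=\Big|V_k(k+1)\phi(k+1)-\int_k^{k+1}V_k\phi'\Big|\le\alpha_k\Big(|\phi(k+1)|+\int_k^{k+1}|\phi'|\Big)\le2\alpha_k\int_k^{k+1}\big(|\phi|+|\phi'|\big);$$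

the last inequality uses $|\phi(k+1)|\le\min_{[k,k+1]}|\phi|+\int_k^{k+1}|\phi'|\le\int_k^{k+1}(|\phi|+|\phi'|)$. Now $\int_{\mathbb R}(|\phi|+|\phi'|)\le\|u_n\|_2\|v\|_2+\|u_n'\|_2\|v\|_2+\|u_n\|_2\|v'\|_2\le3\|u_n\|_{H^1}\|v\|_{H^1}$ is bounded. Summing over these $k$, the remaining part is at most

$$C'\sup_{k\ge K\text{ or }k\le-K-1}\alpha_k .$$

Let $n\to\infty$, then $K\to\infty$: $\|RJRf_n\|\to0$. So $RJR$ is compact.

**Step 2: part (a).** We correct a singular sequence of $B$, as $g$ was corrected in Section 1. Let $0\in\sigma_{ess}(B)$. By Weyl's criterion there are $f_n\in\mathcal D_{\max}$ with $\|f_n\|=1$, $f_n\rightharpoonup0$, $Bf_n\to0$. Let $\lambda\in\mathbb C$ and put $h_n=\lambda RJf_n\in\mathcal D_{\max}$. Since $f_n=R(Bf_n-if_n)$ and $Bf_n-if_n\rightharpoonup0$, we have $h_n=\lambda RJR(Bf_n-if_n)\to0$ by Step 1. Since $Bh_n=(B-i)h_n+ih_n=\lambda Jf_n+ih_n$,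

$$(B-\lambda J)(f_n+h_n)=Bf_n-\lambda Jf_n+\lambda Jf_n+ih_n-\lambda Jh_n=Bf_n+ih_n-\lambda Jh_n\to0,$$

while $\|f_n+h_n\|\to1$. By (5) and (6), $\lambda\in\sigma(A)$.

**Step 3: part (b), a compact power.** Let $0\in\rho(B)$. Then $A=JB$ has the bounded inverse $A^{-1}=B^{-1}J$. From $B^{-1}(B-i)=I-iB^{-1}$ on $\mathcal D_{\max}$ we get $B^{-1}=(I-iB^{-1})R=R(I-iB^{-1})$, so

$$(A^{-1})^2=B^{-1}\,J\,B^{-1}\,J=(I-iB^{-1})\,RJR\,(I-iB^{-1})J$$

is compact.

**Step 4: part (b), Riesz theory.** Write $T=A^{-1}$. By the spectral mapping theorem the squares of points of $\sigma(T)$ lie in $\sigma(T^2)$, whose nonzero points are isolated and accumulate only at $0$. So the points of $\sigma(T)\setminus\{0\}$ are isolated and can accumulate only at $0$. Let $\kappa$ be one of them and $P$ its Riesz projection. On $\operatorname{ran}P$ the operator $T$ has spectrum $\{\kappa\}$, so $T^2$ restricted to $\operatorname{ran}P$ is both invertible and compact; hence $\dim\operatorname{ran}P<\infty$, and $\kappa$ is an eigenvalue of finite algebraic multiplicity.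 For $\lambda\ne0$, $A-\lambda=-\lambda(T-\lambda^{-1})A$, so $\lambda\in\sigma(A)$ if and only if $\lambda^{-1}\in\sigma(T)$, and the root subspaces coincide; moreover $0\in\rho(A)$. This is the claim. $\blacksquare$

## 9. Finitely many dimensions of $B$ below a positive number

We return to general $p,q,w$ as in Section 2, including (*). Let $E_B$ be the spectral measure of $B$.

**Theorem 4.** If $\nu:=\dim\operatorname{ran}E_B((-\infty,\varepsilon))<\infty$ for some $\varepsilon>0$, then $\rho(A)\ne\emptyset$. In fact $\sigma(A)\cap\mathbb C^+$ consists of at most $\nu$ points.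

*Proof.* Write $E=E_B((-\infty,\varepsilon))$.

**Step 1: a positive operator close to $B$.** The finite-dimensional space $\operatorname{ran}E$ reduces $B$, and $\operatorname{ran}E\cap\mathcal D_{\max}$ is dense in it, hence equal to it. So $B$ is defined and bounded on $\operatorname{ran}E$. Put

$$B_1=B\,E_B([\varepsilon,\infty))+\varepsilon E .$$

Then $B_1$ is selfadjoint with domain $\mathcal D_{\max}$, $B_1\ge\varepsilon$, and $B-B_1=(B-\varepsilon)E$ is bounded of finite rank.

**Step 2: $\sigma(JB_1)\subset\mathbb R$.** The operator $JB_1$ has the bounded inverse $B_1^{-1}J=XY$ with $X=B_1^{-1/2}$, $Y=B_1^{-1/2}J$. Since $XY$ and $YX$ have the same nonzero spectrum, and $YX=B_1^{-1/2}JB_1^{-1/2}$ is bounded and selfadjoint, the nonzero spectrum of $(JB_1)^{-1}$ is real. Hence $\sigma(JB_1)\subset\mathbb R$.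

**Step 3: nonreal spectrum of $A$ consists of eigenvalues.** Let $\lambda\notin\mathbb R$. Then

$$A-\lambda=(JB_1-\lambda)+J(B-B_1)=(I+F)(JB_1-\lambda),\qquad F=J(B-B_1)(JB_1-\lambda)^{-1},$$

with $F$ bounded of finite rank. The operator $I+F$ is either boundedly invertible, and then $\lambda\in\rho(A)$, or not injective, and then $\lambda$ is an eigenvalue of $A$.

**Step 4: eigenfunctions span a neutral subspace for $B$.** Let $\lambda_1,\dots,\lambda_m\in\mathbb C^+$ be distinct eigenvalues of $A$ with eigenfunctions $f_1,\dots,f_m$. These are linearly independent. Since $[Af,g]=(JAf,g)=(Bf,g)$ and $B$ is symmetric, $[Af,g]=[f,Ag]$ on $\mathcal D_{\max}$, so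

$$(\lambda_j-\overline{\lambda_k})[f_j,f_k]=0 .$$

Here $\lambda_j-\overline{\lambda_k}$ has positive imaginary part. So $[f_j,f_k]=0$ and $(Bf_j,f_k)=\lambda_j[f_j,f_k]=0$ for all $j,k$. Consequently $(Bf,f)=0$ for all $f\in S=\operatorname{span}\{f_1,\dots,f_m\}$, and $\dim S=m$.

**Step 5: count dimensions.** If $m>\nu$, the map $E:S\to\operatorname{ran}E$ has a nonzero kernel vector $f$. Then $f=E_B([\varepsilon,\infty))f$, so $(Bf,f)\ge\varepsilon\|f\|^2>0$, contradicting Step 4. Hence $m\le\nu$. With Step 3, $\sigma(A)\cap\mathbb C^+$ has at most $\nu$ points, and $\rho(A)\ne\emptyset$. $\blacksquare$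

Since $p,q,w$ are real, $\overline{(A-\lambda)f}=(A-\bar\lambda)\overline f$, and $\mathcal D_{\max}$ is invariant under complex conjugation. Hence

$$\lambda\in\sigma(A)\iff\bar\lambda\in\sigma(A). \tag{14}$$

In particular, if $\nu=0$ in Theorem 4, then $\sigma(A)\subset\mathbb R$.

## 10. Adding a constant to the potential: the threshold $c=0$

**Corollary 5.** Let $p=1$, $w=\operatorname{sgn}(\sin x^2)$, $q\equiv c\in\mathbb R$. If $c\le0$, then $\sigma(A)=\mathbb C$; if $c>0$, then $\sigma(A)$ is real and discrete. In particular $\varepsilon>0$ in Theorem 4 cannot be replaced by $\varepsilon=0$.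

*Proof.* **The weight satisfies the hypothesis of Theorem 3.** By (9), $\alpha_k\le3\pi/k$ for $k\ge1$. As $w$ is even, $\alpha_{-k-1}=\alpha_k$. So $\alpha_k\to0$ as $|k|\to\infty$.

**The operator $B$.** Since $|w|=1$ a.e., $B=-\mathrm d^2/\mathrm dx^2+c$ in $L^2(\mathbb R)$. Under the Fourier transform $B$ becomes multiplication by $\xi^2+c$, so $\sigma(B)=\sigma_{ess}(B)=[c,\infty)$.

**The two cases.** If $c\le0$, then $0\in\sigma_{ess}(B)$, and Theorem 3(a) gives $\sigma(A)=\mathbb C$. If $c>0$, then $0\in\rho(B)$, and Theorem 3(b) shows that $\sigma(A)$ is discrete. Moreover $E_B((-\infty,c))=0$, so Theorem 4 applies with $\varepsilon=c$ and $\nu=0$; with (14), $\sigma(A)\subset\mathbb R$.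

**Sharpness.** For $c=0$ we have $E_B((-\infty,0))=0$ but $\rho(A)=\emptyset$. So Theorem 4 would fail with $\varepsilon=0$. $\blacksquare$
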